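# Cones of Z-degrees at an uncountable cardinal

## 1. Tails of a sequence, measured by a ladder

Take the sequence of squares and its tails $t_k=(k^2,(k+1)^2,(k+2)^2,\dots)$ for $k<\omega$. Order them by $t_m\ge t_k$ iff $m\ge k$, and call a set of the form $\{t_m:m\ge k\}$ a cone. Next to the tails put a ladder with rungs $\ell(\varepsilon)=10\varepsilon$, and measure each tail by the first rung that its first entry does not exceed:
$$\iota(t_k)=\min\{\varepsilon: k^2\le \ell(\varepsilon)\}=\lceil k^2/10\rceil .$$
For $k=0,1,\dots,10$ the values are $0,1,1,1,2,3,4,5,7,9,10$. For $k=10m$ the value is $10m^2$, which is even; for $k=10m+1$ it is $10m^2+2m+1$, which is odd. So the set of tails with even $\iota$ meets every cone, and so does its complement: neither contains a cone.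

Other sets do not behave like this. The set $\{t_k:k\ge 7\}$ is a cone, so it contains one. And if we add a top element to the order, every set is decided, because the cone at the top is a single point.

Two features of the toy matter later. Cutting off an initial part of the sequence pushes the first entry up, so $\iota$ takes unboundedly many values. And cutting does not change the supremum of the sequence, so one ladder serves all tails; a ladder that stops at height $100$ would say nothing about $t_{11}$. If we must measure many sequences with different suprema, we need a ladder for each supremum, and we need to read the supremum off the tail.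

Now replace tails by subsets of an uncountable cardinal $\lambda$, ordered by a notion of relative constructibility. For which sets $A$ of degrees must $A$ or its complement contain a cone? Some sets are decided. The answer of these notes is that, for the degree notion defined next, there is always an undecided set, and that it can be found in $L(\mathcal P(\lambda))$.

## 2. Z-ordinals, Z-degrees and cones

We work in ZFC and fix an uncountable cardinal $\lambda$. Let $\mathrm Z$ be Zermelo set theory: Extensionality, Foundation, Pairing, Union, Infinity, Power Set and Separation, with no Replacement and no Choice. The hierarchy $L_\alpha[a]$ is the usual one, with $a$ as a predicate; in particular $a\in L_{\lambda+1}[a]$ for $a\subseteq\lambda$.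

**Definition.** For $a\subseteq\lambda$, an ordinal $\gamma>\lambda$ is an *$a$-Z-ordinal* if $L_\gamma[a]\models\mathrm Z$. The least one is $\zeta^a$. For $a,b\subseteq\lambda$ put $a\le_Z b$ iff $a\in L_{\zeta^b}[b]$, and $a\equiv_Z b$ iff $a\le_Z b$ and $b\le_Z a$. The *Z-degrees at $\lambda$* are the $\equiv_Z$-classes $[a]_Z$ of subsets of $\lambda$. A *cone* is a set $\{[b]_Z:b\subseteq\lambda,\ b\ge_Z a\}$ with $a\subseteq\lambda$. $\mathrm{Det}_\lambda(\text{Z-Deg})$ says: for every set $A$ of Z-degrees of subsets of $\lambda$, either $A$ or its complement in the set of all these degrees contains a cone.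

Such ordinals exist: the supremum of the first $\omega$ cardinals of $L[a]$ above $\lambda$ is one (this will also follow from Lemma 3). Z-ordinals play at $\lambda$ the role that $a$-admissible ordinals play for reals. That $\le_Z$ is a preorder, so that degrees make sense, is part of the setup.

An $a$-Z-ordinal $\gamma$ is a limit ordinal. Indeed, suppose $\gamma=\beta+1$. Then $L_\beta[a]\in L_\gamma[a]$, and by Pairing $\{L_\beta[a]\}\in L_\gamma[a]$. Every element of $L_{\beta+1}[a]$ is a subset of $L_\beta[a]$, so $L_\beta[a]\in L_\beta[a]$, which is absurd. Hence $\zeta^a\ge\lambda+\omega$.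

**Definition.** $a\trianglelefteq b$ means $a\in L_{\lambda+\omega}[b]$. By the previous paragraph,
$$a\trianglelefteq b\ \Longrightarrow\ a\le_Z b. \tag{1}$$

For example $\lambda\setminus a\trianglelefteq a$ and $a\trianglelefteq\lambda\setminus a$, so $a\equiv_Z\lambda\setminus a$.

*Coding.* Let $\Gamma$ be Gödel pairing, so $\Gamma[\lambda\times\lambda]=\lambda$. For $x\subseteq\lambda$ and $\eta<\lambda$ put $(x)_\eta=\{\xi<\lambda:\Gamma(\eta,\xi)\in x\}$. Let $x\oplus y$ be the $z\subseteq\lambda$ with $(z)_0=x$, $(z)_1=y$ and all other sections empty. For infinite $\delta<\lambda$ the function $\Gamma{\restriction}\delta^2$ lies in $L_{|\delta|^+}\subseteq L_\lambda$, so $\Gamma{\restriction}\lambda^2$ is definable over $L_\lambda$. Therefore $(x)_\eta\trianglelefteq x$ and also $((x)_\eta)_{\eta'}=\{\xi<\lambda:\Gamma(\eta,\Gamma(\eta',\xi))\in x\}\trianglelefteq x$. In particular $x\trianglelefteq x\oplus y$.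

*A decided set.* Let $A=\{[b]_Z:b\in L\}$. This is well defined, since $b\in L$ and $b'\in L_{\zeta^b}[b]$ give $b'\in L$. If $\mathcal P(\lambda)\subseteq L$, then $A$ is everything. Otherwise pick $a\subseteq\lambda$ with $a\notin L$; no $b\in L$ has $a\in L_{\zeta^b}[b]$, so the complement of $A$ contains the cone of $a$.

The conjecture under discussion says that not every set is decided in $L(\mathcal P(\lambda))$; it appears in "Some Consequences of I0 in Higher Degree Theory". It is true:

**Theorem 1.** (ZFC) For every uncountable cardinal $\lambda$, $L(\mathcal P(\lambda))\models\neg\mathrm{Det}_\lambda(\text{Z-Deg})$.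

We shall prove the following.

**Theorem 2.** There is $A\in L(\mathcal P(\lambda))$, $A\subseteq\mathcal P(\lambda)$, closed under $\equiv_Z$, such that for every $a\subseteq\lambda$ there are $b,b'$ with $a\trianglelefteq b$, $a\trianglelefteq b'$, $b\in A$, $b'\notin A$.

*Theorem 2 implies Theorem 1.* Since $\zeta^b$ is computed in $L[b]$, the relation $\le_Z$, the degrees and the cones are the same in $V$ and in $L(\mathcal P(\lambda))$. Let $\mathcal A=\{[b]_Z:b\in A\}\in L(\mathcal P(\lambda))$ and consider the cone of any $a$. Take $b,b'$ from Theorem 2. By (1), $[b]_Z$ and $[b']_Z$ are in the cone. Now $[b]_Z\in\mathcal A$, and $[b']_Z\notin\mathcal A$ because $A$ is closed under $\equiv_Z$. So neither $\mathcal A$ nor its complement contains the cone of $a$.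

## 3. Background on $L_\delta[x]$ and $\mathrm{ZFC}^-$

Let $\mathrm{ZFC}^-$ be ZFC without Power Set, with Collection and the well-ordering principle. "Definable over $N$ from certain parameters" means first-order definable over $(N,\in)$ from finitely many of them. Definitions compose: what is definable over $N$ from objects that are definable from $\vec p$ is definable from $\vec p$. If $N\models\mathrm{ZFC}^-$ is transitive and $M\in N$, then $N$ contains the satisfaction relation of $(M,\in)$, so $N$ can form the set of all elements of $M$ that are definable over $M$ from members of a given set of parameters. We use four textbook facts, for $x$ a set of ordinals.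

**(F1)** For limit $\delta>\omega$ with $x\in L_\delta[x]$, the map $\alpha\mapsto L_\alpha[x]$ and the canonical well-order $<_x$, in which each $L_\alpha[x]$ is an initial segment, are definable over $L_\delta[x]$ from $x$, uniformly in $\delta$. *Condensation:* if $x\in Y\prec L_\delta[x]$ and $\pi$ is the transitive collapse of $Y$, then $\pi[Y]=L_{\bar\delta}[\pi(x)]$ for some limit $\bar\delta\le\delta$.

**(F2)** If $W\models\mathrm{ZFC}^-$ is transitive, $x\in W$ and $\xi=W\cap\mathrm{Ord}$, then $L_\xi[x]=(L[x])^W\subseteq W$ and $L_\xi[x]\models\mathrm{ZFC}^-$. Reflection in $W$ for the continuous hierarchy $L_\alpha[x]$ gives Separation in $L_\xi[x]$; Collection in $W$ bounds witnesses by some $L_\alpha[x]$; and $<_x$ supplies well-orders.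

**(F3)** If $b\subseteq\lambda$ and $\Theta>\lambda$ is a regular cardinal of $L[b]$, then $L_\Theta[b]=H(\Theta)^{L[b]}\models\mathrm{ZFC}^-$. If $\lambda$ is regular uncountable and $a\subseteq\lambda$, then $(L_\lambda[a],\in,a)\models\mathrm{ZFC}^-$. For the second part: club many $\alpha<\lambda$ satisfy $(L_\alpha[a],\in,a\cap\alpha)\prec(L_\lambda[a],\in,a)$, which gives Separation; Collection holds since $|L_\alpha[a]|<\lambda$ for $\alpha<\lambda$ and $\lambda$ is regular.

**(F4)** The forcing theorem (truth and definability) holds for set forcing over transitive set models of $\mathrm{ZFC}^-$, for filters meeting all dense sets of the model; the extensions satisfy $\mathrm{ZFC}^-$.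

## 4. Suitable ordinals

The theory $\mathrm Z$ is awkward for our purposes: it cannot collapse well-orders or run recursions. So we replace $L_{\zeta^b}[b]$ by slightly taller models of $\mathrm{ZFC}^-$.

**Definition.** Let $b\subseteq\lambda$. An ordinal $\xi>\lambda$ is *$b$-suitable* if $L_\xi[b]\models\mathrm{ZFC}^-$ and, for some $\kappa<\xi$, the model $L_\xi[b]$ has infinitely many cardinals in $(\lambda,\kappa)$.

For example, with cardinals computed in $L[b]$, the ordinal $\lambda^{+\omega+1}$ is $b$-suitable: use (F3) and $\kappa=\lambda^{+\omega}$. But $(\lambda^+)^{L[b]}$ need not be a good choice: $L_{(\lambda^+)^{L[b]}}[b]$ is a model of $\mathrm{ZFC}^-$ with no cardinal above $\lambda$, so $(\lambda^+)^{L[b]}$ is not suitable. By (F3) every regular cardinal of $L[b]$ above $\lambda^{+\omega}$ is suitable, so suitable ordinals are unbounded. Let $\xi^b_0<\xi^b_1<\cdots$ enumerate them increasingly, and put $N^b_\rho=L_{\xi^b_\rho}[b]$.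

**Lemma 3.** If $\xi$ is $b$-suitable, then $\zeta^b<\xi$.

*Proof.* Let $W=L_\xi[b]$, let $\kappa_1<\kappa_2<\cdots$ be the first $\omega$ cardinals of $W$ above $\lambda$, and let $\kappa_\omega=\sup_n\kappa_n$. By suitability $\kappa_\omega<\xi$. We show that $L_{\kappa_\omega}[b]\models\mathrm Z$. The key is a bound on where subsets appear:
$$y\in W,\quad y\subseteq x\in L_{\kappa_n}[b]\quad\Longrightarrow\quad y\in L_{\kappa_{n+1}}[b]. \tag{2}$$
Take a limit $\delta$ with $\kappa_n<\delta<\xi$ and $y\in L_\delta[b]$. In $W$, where $|L_{\kappa_n}[b]|=\kappa_n$, take $Y\prec L_\delta[b]$ with $L_{\kappa_n}[b]\cup\{y,b\}\subseteq Y$ and $|Y|=\kappa_n$. The collapse $\pi$ of $Y$ is the identity on the transitive set $L_{\kappa_n}[b]$, which contains $b$. So $\pi[Y]=L_{\bar\delta}[b]$, and $\bar\delta<\kappa_{n+1}$ because $|\bar\delta|^W\le\kappa_n$. Since $y\subseteq x\subseteq L_{\kappa_n}[b]$, also $\pi(y)=y$. Hence $y\in L_{\bar\delta}[b]\subseteq L_{\kappa_{n+1}}[b]$.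

*Power Set.* For $x\in L_{\kappa_n}[b]$, (2) gives $\mathcal P(x)\cap L_{\kappa_\omega}[b]=\{y\in L_{\kappa_{n+1}}[b]:y\subseteq x\}\in L_{\kappa_{n+1}+1}[b]$. *Separation.* A subset of $x\in L_{\kappa_n}[b]$ that is definable over $L_{\kappa_\omega}[b]$ with parameters lies in $L_{\kappa_\omega+1}[b]\subseteq W$, so (2) puts it in $L_{\kappa_{n+1}}[b]$. The other axioms hold because $L_{\kappa_\omega}[b]$ is transitive and $\kappa_\omega>\omega$ is a limit. So $\zeta^b\le\kappa_\omega<\xi$. $\square$

**Lemma 4.** If $\xi$ is $c$-suitable and $b\in\mathcal P(\lambda)\cap L_\xi[c]$, then $\xi$ is $b$-suitable and $L_\xi[b]\subseteq L_\xi[c]$.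

*Proof.* By (F2), $L_\xi[b]\subseteq L_\xi[c]$ and $L_\xi[b]\models\mathrm{ZFC}^-$. Every cardinal of the larger model is a cardinal of the smaller one, so the same $\kappa$ works. $\square$

**Definition.** $b\sim b'$ iff $b\in N^{b'}_0$ and $b'\in N^b_0$.

**Lemma 5.** (i) If $b\sim b'$, then $b$ and $b'$ have the same suitable ordinals and $N^b_\rho=N^{b'}_\rho$ for all $\rho$. Hence $\sim$ is an equivalence relation. (ii) If $b\equiv_Z b'$, then $b\sim b'$.

*Proof.* (i) If $\xi$ is $b$-suitable, then $b'\in N^b_0\subseteq L_\xi[b]$, so by Lemma 4 $\xi$ is $b'$-suitable and $L_\xi[b']\subseteq L_\xi[b]$. By symmetry the suitable ordinals agree and the models are equal. Reflexivity and symmetry of $\sim$ are clear. If $b\sim b'\sim b''$, the three models $N_0$ coincide and contain $b$ and $b''$, so $b\sim b''$. (ii) By Lemma 3, $b'\in L_{\zeta^b}[b]\subseteq N^b_0$, and symmetrically. $\square$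

So *every $\sim$-invariant set is closed under $\equiv_Z$*. From now on we look for $\sim$-invariants.

## 5. Naming every element of $N^b_\rho$, and cutting off suitable ordinals

**Lemma 6.** Let $\rho<\lambda$ and $N=N^b_\rho$. (i) For $\sigma<\rho$, $\xi^b_\sigma$ and $N^b_\sigma$ are definable over $N$ from $b,\lambda,\sigma$, by formulas not depending on $\rho$. (ii) Every element of $N$ is definable over $N$ from $b,\lambda$ and finitely many ordinals $<\lambda$.

*Proof.* (i) For $\eta<\xi^b_\rho$ the structure $L_\eta[b]$ and its satisfaction relation are in $N$. So "$\eta$ is $b$-suitable" is expressible in $N$ from $b,\lambda$, and it means the same in $N$ as in $V$. By Separation $N$ has the set of suitable ordinals below $\eta$, and it can compute its order type. So $\xi^b_\sigma$ is the suitable $\eta$ for which this order type is $\sigma$, and $N^b_\sigma=L_{\xi^b_\sigma}[b]$.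

(ii) We show that the hull of all such elements is $N$ itself, by collapsing it. Let $X$ be the set of elements of $N$ that are definable in the stated way. Since $<_b$ is definable over $N$ from $b$, a nonempty set definable over $N$ with parameters in $X$ has its $<_b$-least element in $X$; so $X\prec N$ by the Tarski–Vaught test. Also $\lambda\cup\{\lambda,b\}\subseteq X$. Let $\pi$ be the collapse of $X$. It fixes all ordinals $<\lambda$, hence $\lambda$ and $b$, so $\pi[X]=L_{\bar\xi}[b]$ with $\bar\xi\le\xi^b_\rho$. By elementarity, with parameter $\lambda$, the ordinal $\bar\xi$ is $b$-suitable.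

For $\sigma<\rho$ we have $\xi^b_\sigma\in X$ by (i), because $\sigma<\lambda$ is a permitted parameter. By elementarity $L_{\bar\xi}[b]$ thinks that $\pi(\xi^b_\sigma)$ is $b$-suitable, and it is right. As $\pi$ preserves order, the suitable ordinals below $\bar\xi$ have order type at least $\rho$. So $\bar\xi$ is a suitable ordinal $\le\xi^b_\rho$ with at least $\rho$ suitable ordinals below it, which means $\bar\xi=\xi^b_\rho$ and $\pi:X\cong N$.

Now let $x\in X$ be the unique solution in $N$ of $\varphi(v,\vec s)$ with $\vec s$ among the permitted parameters. Then $X\models\varphi(x,\vec s)$, and $\pi$ gives $N\models\varphi(\pi(x),\vec s)$, because $\pi$ fixes $\vec s$. By uniqueness $\pi(x)=x$. Hence $X=\pi[X]=N$. $\square$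

In particular $|N^b_\rho|=\lambda$ for $\rho<\lambda$. This decides all small sets of degrees: given $[a_\eta]_Z$, $\eta<\lambda$, pick $a\subseteq\lambda$ outside $\bigcup_\eta N^{a_\eta}_0$, a union of size $\lambda$. If $b\ge_Za$ then $a\in L_{\zeta^b}[b]\subseteq N^b_0$, so $b\equiv_Za_\eta$ is impossible, since it would give $N^b_0=N^{a_\eta}_0$. The complement of the small set contains the cone of $a$.

The next lemma is the analogue of passing to a tail in Section 1.

**Lemma 7.** Let $\theta<\lambda$. In $N^b_{\theta+1}$ there is a well-order of $\lambda$ of type $\xi^b_\theta$. Let $w^b_\theta\subseteq\lambda$ be the $<_b$-least $\Gamma$-code in $N^b_{\theta+1}$ of one, and let $c=c^b_\theta:=b\oplus w^b_\theta$. Then $b\trianglelefteq c$, the $c$-suitable ordinals are exactly the $\xi^b_{\theta+1+\rho}$, and $N^c_\rho=N^b_{\theta+1+\rho}$ for all $\rho$.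

*Proof.* The model $N^b_{\theta+1}$ contains $N^b_\theta$ and its satisfaction relation. By Lemma 6(ii) for $N^b_\theta$ it therefore has a surjection from a subset of $\omega\times\lambda^{<\omega}$ onto $\xi^b_\theta$, so $|\xi^b_\theta|=\lambda$ there, and a bijection with $\lambda$ transports the order. We have $b=(c)_0\trianglelefteq c$.

Let $\xi=\xi^b_{\rho'}$ with $\rho'>\theta$. Then $c\in N^b_{\theta+1}\subseteq L_\xi[b]$, so by Lemma 4 $\xi$ is $c$-suitable and $L_\xi[c]\subseteq L_\xi[b]$. Since $b\in L_\xi[c]\models\mathrm{ZFC}^-$, (F2) gives the other inclusion, so $L_\xi[c]=L_\xi[b]$. Conversely let $\xi$ be $c$-suitable. As $b\in L_\xi[c]$, Lemma 4 says that $\xi$ is $b$-suitable. As $w^b_\theta\in L_\xi[c]\models\mathrm{ZFC}^-$, this model collapses the coded well-order, so $\xi^b_\theta<\xi$. Hence $\xi=\xi^b_{\rho'}$ with $\rho'>\theta$. $\square$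

So $c^b_0$ has suitable ordinals $\xi^b_1,\xi^b_2,\dots$, and $c^b_1$ has $\xi^b_2,\xi^b_3,\dots$.

*A fixed yardstick can fail.* The first thing to try is parity. By Lemma 4 with $b=\emptyset$, every $c$-suitable ordinal is $\emptyset$-suitable. So $\xi^c_0=\xi^\emptyset_{p(c)}$ for some ordinal $p(c)$, and $p$ is $\sim$-invariant by Lemma 5. Put $c$ in $A$ iff $p(c)$ is even (a limit ordinal or $0$, plus an even number). Cutting moves $p$, and one hopes to see both parities on each cone. Suppose, however, that $0^\sharp$ exists, regard it as a subset of $\omega\subseteq\lambda$, and let $0^\sharp\le_Zc$. By Lemma 3, every $c$-suitable $\xi$ has $0^\sharp\in L_\xi[c]\models\mathrm{ZFC}^-$. For each $\alpha<\xi$ this model builds the well-founded term model of $0^\sharp$ on $\alpha$ indiscernibles and collapses it, so the Silver indiscernibles are unbounded in $\xi$. Each Silver indiscernible $i>\lambda$ is inaccessible in $L$, so $L_i\models\mathrm{ZFC}$ and $i$ is $\emptyset$-suitable. Thus $\xi$ is a limit of $\emptyset$-suitable ordinals and $p(c)$ is a limit ordinal: $A$ contains the cone of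 $0^\sharp$. The yardstick was fixed once and for all, and the cone stepped over all its odd marks. We need a yardstick that $c$ itself selects, and that does not change when we cut.

## 6. Singular $\lambda$: ladders of length $\mu$

Let $\lambda$ be singular, $\nu=\mathrm{cf}(\lambda)$, and let $\mu$ be any regular cardinal with $\nu<\mu<\lambda$, for example $\nu^+$. Fix cardinals $\mu\le\lambda_i<\lambda$ for $i<\nu$, increasing and cofinal in $\lambda$; then $\lambda_i^+<\lambda$. For $i<\nu$ and $\delta<\lambda_i^+$ with $\mathrm{cf}\,\delta=\mu$, fix a strictly increasing cofinal $\ell^i_\delta:\mu\to\delta$. All this, with $i\mapsto\lambda_i^+$, is a set of finite tuples of ordinals $<\lambda$, so one subset of $\lambda$ codes it and it lies in $L(\mathcal P(\lambda))$. A case to keep in mind is $\lambda=\aleph_\omega$, $\nu=\omega$, $\mu=\aleph_1$, $\lambda_i=\aleph_{i+1}$.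

The idea: each model $N^b_\rho$ with $\rho<\mu$ marks an ordinal below $\lambda_i^+$, namely the supremum of what it can define there from parameters $\le\lambda_i$. The marks increase with $\rho$; their supremum selects a ladder; cutting keeps the supremum and raises the first mark.

**Definition.** For $b\subseteq\lambda$, $\rho<\mu$, $i<\nu$ let $H^b_{\rho,i}$ be the set of elements of $N^b_\rho$ definable over $N^b_\rho$ from $b,\lambda,\lambda_i^+$ and ordinals $\le\lambda_i$. Put
$$f^b_\rho(i)=\sup(H^b_{\rho,i}\cap\lambda_i^+),\qquad F^b(i)=\sup_{\rho<\mu}f^b_\rho(i).$$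

Since $|H^b_{\rho,i}|\le\lambda_i$, $\mu\le\lambda_i$ and $\lambda_i^+$ is regular, both values are $<\lambda_i^+$. The parity of a mark is useless: $H^b_{\rho,i}\cap\lambda_i^+$ is closed under $\eta\mapsto\eta+1$, so $f^b_\rho(i)$ is always a limit ordinal.

**Step S1** (the marks increase). *If $\rho<\rho'<\mu$, then $f^b_\rho(i)<f^b_{\rho'}(i)$ for all $i<\nu$; hence $\mathrm{cf}\,F^b(i)=\mu$.* By Lemma 6(i), $N^b_\rho$ is definable over $N^b_{\rho'}$ from $b,\lambda,\rho$, and $\rho<\mu\le\lambda_i$. Using the satisfaction relation of $N^b_\rho$, the set $H^b_{\rho,i}\cap\lambda_i^+$ is definable over $N^b_{\rho'}$ from $b,\lambda,\lambda_i^+,\lambda_i,\rho$, and so are its supremum and the successor of its supremum. All these parameters are permitted, so $f^b_\rho(i)+1\in H^b_{\rho',i}\cap\lambda_i^+$. Thus $F^b(i)$ is the supremum of a strictly increasing sequence of regular length $\mu$.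

**Step S2** (the marks are almost $\sim$-invariant). *If $b\sim b'$, there is $i_0<\nu$ such that $f^b_\rho(i)=f^{b'}_\rho(i)$ for all $\rho<\mu$ and $i\ge i_0$; so $F^b(i)=F^{b'}(i)$ for $i\ge i_0$.* By Lemma 5, $N^b_\rho=N^{b'}_\rho$ for all $\rho$. By Lemma 6(ii), $b'\in N^b_0$ is definable over $N^b_0$ from $b,\lambda$ and a finite $s\subset\lambda$. For $\rho>0$, $N^b_0$ is definable over $N^b_\rho$ from $b,\lambda$ by Lemma 6(i), so $b'$ is definable over $N^b_\rho$ from $b,\lambda,s$. Hence $b'\in H^b_{\rho,i}$ for all $\rho<\mu$ and all $i$ with $s\subseteq\lambda_i$. Composing definitions, $H^{b'}_{\rho,i}\subseteq H^b_{\rho,i}$ for these $i$. The other inclusion is symmetric, for all large $i$.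

**Step S3** (cutting shifts the marks and keeps their supremum). *If $\theta<\mu$ and $c=c^b_\theta$, then $f^c_\rho(i)=f^b_{\theta+1+\rho}(i)$ for all $i<\nu$, $\rho<\mu$; so $F^c=F^b$.* By Lemma 7, $N^c_\rho=N^b_{\theta+1+\rho}$; call it $N$. Over $N$, the set $c$ is definable from $b,\lambda,\theta$. Indeed $N^b_\theta$ is definable by Lemma 6(i), and $N^b_{\theta+1}$ is $N$ itself if $\rho=0$ and is definable if $\rho>0$. Moreover $N^b_{\theta+1}$ is an initial segment of $<_b$, so $w^b_\theta$ is the $<_b$-least $\Gamma$-code, in the sense of $N^b_{\theta+1}$, of a well-order of type $\xi^b_\theta$. The parameter $\theta<\mu\le\lambda_i$ is permitted. Conversely $b=(c)_0$ is definable from $c,\lambda$. So $H^c_{\rho,i}=H^b_{\theta+1+\rho,i}$. By S1, dropping the first $\theta+1$ marks does not change their supremum.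

**Definition.** $\iota(b)$ is the least $\varepsilon<\mu$ such that $f^b_0(i)\le\ell^i_{F^b(i)}(\varepsilon)$ for all sufficiently large $i<\nu$.

It exists: by S1, $f^b_0(i)<F^b(i)$ and $\mathrm{cf}\,F^b(i)=\mu$, so for each $i$ some $\varepsilon_i<\mu$ works at $i$, and $\sup_{i<\nu}\varepsilon_i<\mu$ because $\mu>\nu$ is regular. By S2, $\iota$ is $\sim$-invariant. Also $\iota\in L(\mathcal P(\lambda))$: the models $N^b_\rho\in L[b]$, the hulls and the suprema are computed from $b$ and the fixed parameters in the same way in $L(\mathcal P(\lambda))$ and in $V$.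

**Step S4** (cutting moves $\iota$ cofinally). *For every $a\subseteq\lambda$, $\{\iota(c^a_\theta):\theta<\mu\}$ is unbounded in $\mu$.* Suppose all values are $\le\varepsilon<\mu$. By S3, for each $\theta<\mu$ there is $j_\theta<\nu$ with
$$f^a_{\theta+1}(i)=f^{c^a_\theta}_0(i)\le\ell^i_{F^a(i)}(\varepsilon)\qquad\text{for all } i\ge j_\theta .$$
As $\nu<\mu$ and $\mu$ is regular, one $j$ equals $j_\theta$ for unboundedly many $\theta<\mu$. At coordinate $j$, the supremum over these $\theta$ gives, by S1,
$$F^a(j)=\sup_\theta f^a_{\theta+1}(j)\le\ell^j_{F^a(j)}(\varepsilon)<F^a(j),$$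
a contradiction.

**Step S5** (many values recur on every cone). *Let $Y_0$ be the set of $\varepsilon<\mu$ such that for every $a\subseteq\lambda$ there is $b\trianglerighteq a$ with $\iota(b)=\varepsilon$. Then $|Y_0|=\mu$.* Otherwise, as $\mu$ is regular, $Y_0\subseteq\varepsilon_0$ for some $\varepsilon_0<\mu$. For each $\varepsilon\in[\varepsilon_0,\mu)$ choose $a_\varepsilon$ such that no $b\trianglerighteq a_\varepsilon$ has $\iota(b)=\varepsilon$. Let $a\subseteq\lambda$ have $(a)_\varepsilon=a_\varepsilon$ for these $\varepsilon$. By S4 there is $\theta<\mu$ with $\varepsilon:=\iota(c^a_\theta)\ge\varepsilon_0$. But $a_\varepsilon=((c^a_\theta)_0)_\varepsilon\trianglelefteq c^a_\theta$, contradicting the choice of $a_\varepsilon$.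

*Proof of Theorem 2 for singular $\lambda$.* Take $\varepsilon\ne\varepsilon'$ in $Y_0$ and let $A=\{b:\iota(b)=\varepsilon\}$. Then $A\in L(\mathcal P(\lambda))$ is $\sim$-invariant, hence closed under $\equiv_Z$. Given $a$, there are $b,b'\trianglerighteq a$ with $\iota(b)=\varepsilon$ and $\iota(b')=\varepsilon'$, so $b\in A$ and $b'\notin A$. $\square$

## 7. Regular $\lambda$: the clubs $C_b$

*Where the ladders stop.* The length $\mu$ had to satisfy two demands. It had to exceed the number of coordinates, so that $\sup_i\varepsilon_i<\mu$ and $\iota(b)$ exists; and it had to be at most $\lambda_i<\lambda$, so that $F^b(i)<\lambda_i^+$. For regular $\lambda$ a cofinal set of coordinates has size $\lambda$, and the demands contradict each other. So for regular $\lambda$ we do not watch an invariant move under cutting. We attach to $b$ a club of $\lambda$, $\sim$-invariant up to a bounded part, and then *build* $b$ above any given $a_0$ so that this club looks as we please.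

Let $\lambda$ be regular and $E=\{\alpha<\lambda:\mathrm{cf}\,\alpha=\omega\}$. By Solovay's theorem fix disjoint stationary $S_0,S_1\subseteq E$. For $\lambda=\aleph_1$, $E$ is the set of nonzero countable limit ordinals.

**Definition.** For $b\subseteq\lambda$ and $\alpha<\lambda$ let $H_b(\alpha)$ be the set of elements of $N^b_0$ definable over $N^b_0$ from $b,\lambda$ and ordinals $<\alpha$. Let $C_b=\{\alpha<\lambda:H_b(\alpha)\cap\lambda=\alpha\}$. "Successive $\alpha<\alpha'$ in $C_b$" means $\alpha\in C_b$ and $\alpha'=\min(C_b\setminus(\alpha+1))$.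

The set $H_b(\alpha)$ is closed under definability over $N^b_0$, contains $\alpha$ as a subset, and is increasing in $\alpha$; and $H_b(\alpha)=\bigcup_{\beta<\alpha}H_b(\beta)$ for limit $\alpha$. The set $C_b$ is club. *Closed:* if $\alpha<\lambda$ is a limit of points $\beta\in C_b$, then $H_b(\alpha)\cap\lambda=\bigcup_\beta(H_b(\beta)\cap\lambda)=\bigcup_\beta\beta=\alpha$. *Unbounded:* from any $\alpha_0<\lambda$ choose $\alpha_{n+1}<\lambda$ above $\alpha_n$ and above all elements of $H_b(\alpha_n)\cap\lambda$, which is possible since $|H_b(\alpha_n)|\le|\alpha_n|+\omega<\lambda$ and $\lambda$ is regular; then $\sup_n\alpha_n\in C_b$. Elements of $C_b$ are nonzero limit ordinals, since $0\in H_b(0)$ and the hulls are closed under successor.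

If $b\sim b'$, then $N^b_0=N^{b'}_0$, and by Lemma 6(ii) each of $b,b'$ is definable over this model from the other, $\lambda$ and a finite subset of $\lambda$. So $H_b(\alpha)=H_{b'}(\alpha)$ for all large $\alpha<\lambda$, and $C_b$, $C_{b'}$ agree above some ordinal.

**Proposition 8.** For all $a_0,X\subseteq\lambda$ there is $b\trianglerighteq a_0$ such that for all successive $\alpha<\alpha'$ in $C_b$: $\alpha'\in S_1$ if $\alpha\in X$, and $\alpha'\in S_0$ if $\alpha\notin X$.

*Proof of Theorem 2 for regular $\lambda$, from Proposition 8.* Let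
$$A=\{b\subseteq\lambda:\ \alpha'\in S_1\text{ for all sufficiently large successive }\alpha<\alpha'\text{ in }C_b\}.$$
The model $N^b_0\in L[b]$ and the club $C_b$ are computed identically in $L(\mathcal P(\lambda))$ and $V$, and $S_1\subseteq\lambda$, so $A\in L(\mathcal P(\lambda))$. It is $\sim$-invariant because it depends only on a tail of $C_b$. Given $a_0$, Proposition 8 with $X=\lambda$ gives $b\trianglerighteq a_0$ in $A$. With $X=\emptyset$ it gives $b'\trianglerighteq a_0$ for which all successors in the unbounded set $C_{b'}$ are in $S_0$, which is disjoint from $S_1$; so $b'\notin A$. Since every uncountable $\lambda$ is singular or regular, this and Section 6 prove Theorem 2, and with it Theorem 1. $\square$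

## 8. Prescribing $C_b$ by a generic that runs through zeros

We prove Proposition 8 in five steps. We shall take $b=a\oplus g^{-1}\{1\}$, where $a$ codes $a_0$ and the data and $g:\lambda\to2$ is generic over $K=N^a_0$. It will turn out that $C_b\subseteq C_a$, and that $\gamma\in C_a$ stays in $C_b$ exactly if $g{\restriction}\gamma$ meets every dense set in $H_a(\gamma)$, at a condition in $H_a(\gamma)$. A point is easy to remove: if $g$ is constantly $0$ on some $[\iota_0,\gamma)$ with $\iota_0<\gamma$, then no $g{\restriction}\beta$ with $\beta\le\gamma$ is in the dense set "there is a $1$ at or after $\iota_0$". To keep a point $\alpha'$ we must meet all dense sets in $H_a(\alpha')$. Doing this inside $K$ meets an obstacle: the family of all dense sets in $H_a(\alpha')$ is defined through truth over $K$, which $K$ cannot define. So we treat finitely many formulas at a time, in $\omega$ steps; this is why $S_0,S_1$ consist of points of cofinality $\omega$. The sequence of steps lives only in the next model $N^a_1$, and Step R1 is what brings its union back into $K$.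

Let $e\subseteq\lambda$ code $X,S_0,S_1$ and a choice of a cofinal $\omega$-sequence in each $\delta\in E$. Let $a=a_0\oplus e$, $K=N^a_0=L_\xi[a]$ with $\xi=\xi^a_0$, and $N_1=N^a_1$; thus $K\in N_1$. Write $H(\alpha)=H_a(\alpha)$ and $C=C_a$. Using the satisfaction relation of $K$, we see that the function $H$ and the set $C$ are in $N_1$. The objects coded by $e$ are in $N_1$ too. As $\lambda$ is regular in $V$, it is regular in $K$ and $N_1$.

**Step R1** (short $0$-$1$-sequences of $N_1$ are in $K$). *If $p\in N_1$, $p:\beta\to2$ and $\beta<\lambda$, then $p\in L_\lambda[a]\subseteq K$.* Take a limit $\delta\in(\lambda,\xi^a_1)$ with $p\in L_\delta[a]$. Build an increasing chain $Y_0\prec Y_1\prec\cdots\prec L_\delta[a]$ of hulls of size $<\lambda$ with $\beta\cup\{p,a,\lambda\}\subseteq Y_0$ and $\sup(Y_n\cap\lambda)\subseteq Y_{n+1}$; this is possible as $\lambda$ is regular uncountable. Let $Y=\bigcup_nY_n$. Then $Y\prec L_\delta[a]$, $|Y|<\lambda$, and $Y\cap\lambda$ is an ordinal $\alpha^*<\lambda$, namely the supremum of the $\sup(Y_n\cap\lambda)$: the sets $Y_n\cap\lambda$ have no largest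 element, by closure under successor. Let $\pi$ be the collapse of $Y$. It fixes ordinals below $\alpha^*$, so $\pi(a)=\pi[a\cap Y]=a\cap\alpha^*$ and $\pi[Y]=L_{\bar\delta}[a\cap\alpha^*]$, with $\bar\delta<\lambda$ since $|Y|<\lambda$. Since $\beta\subseteq Y$, each pair in $p$ is in $Y$ and is fixed by $\pi$, so $\pi(p)=p$. Finally $a\cap\alpha^*\in L_\lambda[a]$ and $L_\lambda[a]\models\mathrm{ZFC}^-$ by (F3), so $L_{\bar\delta}[a\cap\alpha^*]\in L_\lambda[a]$, and $p\in L_\lambda[a]$.

**Definition.** $P=\{p\in K:p:\beta\to2\text{ for some }\beta<\lambda\}$, ordered by reverse inclusion.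

By R1, $P=\{p\in L_\lambda[a]:p:\beta\to2,\ \beta<\lambda\}$. So $P\in K$, $P$ is definable over $K$ from $a,\lambda$, and $|P|^K=\lambda$. It is ${<}\lambda$-closed in $K$: the union of a descending sequence in $K$ of length $<\lambda$ is in $K$ and has domain $<\lambda$ by regularity. Let $h:\lambda\to P$ be the $<_a$-least surjection in $K$; it is definable over $K$ from $a,\lambda$, so it is in every $H(\gamma)$.

**Definition.** Let $g$ be a function into $2$ whose domain is an ordinal $\ge\gamma$. A point $\gamma\in C$ is *good for $g$* if for every dense $D\subseteq P$ with $D\in H(\gamma)$ there is $\beta<\gamma$ with $g{\restriction}\beta\in D\cap H(\gamma)$. This depends only on $g{\restriction}\gamma$.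

For example, if $g$ is $0$ on $[\iota_0,\gamma)$ with $\iota_0<\gamma\in C$, then $\gamma$ is not good for $g$. Indeed
$$D_{\iota_0}=\{r\in P:\exists\iota\in\mathrm{dom}(r)\,(\iota\ge\iota_0\wedge r(\iota)=1)\} \tag{3}$$
is dense and definable over $K$ from $a,\lambda,\iota_0$, so $D_{\iota_0}\in H(\gamma)$, and it contains no $g{\restriction}\beta$ with $\beta\le\gamma$.

**Step R2** (computing $C_b$ for generic $g$). *Suppose $g:\lambda\to2$ is $P$-generic over $K$: all $g{\restriction}\beta$, $\beta<\lambda$, are in $P$, and every dense $D\in K$ contains some $g{\restriction}\beta$. Let $b=a\oplus\{\alpha:g(\alpha)=1\}$. Then $N^b_0=K[g]$ and $C_b=\{\gamma\in C:\gamma\text{ is good for }g\}$.*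

*The model.* $K[g]\models\mathrm{ZFC}^-$ has ordinal height $\xi$ and contains $b$, so by (F2) $L_\xi[b]\subseteq K[g]$ and $L_\xi[b]\models\mathrm{ZFC}^-$. Conversely $a\in L_\xi[b]$, so $K=L_\xi[a]\subseteq L_\xi[b]$; and $g\in L_\xi[b]$, so names can be evaluated in $L_\xi[b]$, and $K[g]\subseteq L_\xi[b]$. Hence $K[g]=L_\xi[b]$.

Next, each cardinal $\kappa>\lambda$ of $K$ remains a cardinal in $K[g]$. Otherwise some $f\in K[g]$ maps some $\kappa'$ with $\lambda\le\kappa'<\kappa$ onto $\kappa$. Take a name for $f$ and a condition forcing that it names a function from $\kappa'$ to $\kappa$. In $K$, each $f(\alpha)$ has at most $|P|=\lambda$ possible values, because one condition can decide at most one value. So in $K$ the set $\kappa$ is covered by a set of size $\le|\kappa'|\cdot\lambda<\kappa$, a contradiction. It follows that $\xi$ is $b$-suitable, with the same witness as for $a$. A smaller $b$-suitable ordinal would be $a$-suitable by Lemma 4, since $a=(b)_0$, contradicting $\xi=\xi^a_0$. So $N^b_0=K[g]$.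

Moreover $a$, $g$ and the class $K=L_\xi[a]$ are definable over $K[g]$ from $b,\lambda$. A definition over $K$ can be relativized to $K$ inside $K[g]$, so $H(\gamma)\subseteq H_b(\gamma)$ for all $\gamma<\lambda$.

*Points of $C_b$ are good.* Let $\gamma\in C_b$. Then $\gamma\subseteq H(\gamma)\cap\lambda\subseteq H_b(\gamma)\cap\lambda=\gamma$, so $\gamma\in C$. Let $D\in H(\gamma)$ be dense in $P$. Let $\beta$ be least with $g{\restriction}\beta\in D$ and $\eta$ least with $h(\eta)=g{\restriction}\beta$. Both are definable over $K[g]$ from elements of $H_b(\gamma)$, so both are in $H_b(\gamma)\cap\lambda=\gamma$. As $\eta<\gamma$, we get $g{\restriction}\beta=h(\eta)\in H(\gamma)$. So $\gamma$ is good.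

*Good points are in $C_b$.* Let $\gamma\in C$ be good for $g$. Clearly $\gamma\subseteq H_b(\gamma)\cap\lambda$. Let $\eta\in H_b(\gamma)\cap\lambda$; we must show $\eta<\gamma$. Say $\eta$ is the unique $x\in K[g]$ with $\varphi(x,b,\lambda,\vec s)$, where $\vec s\in\gamma^{<\omega}$. Let $\varphi^!(x)$ be "$\varphi(x)$, and every $y$ with $\varphi(y)$ equals $x$". Let $\dot b\in K$ be the canonical name for $b$,
$$\dot b=\{(\check{\Gamma(0,\zeta)},\emptyset):\zeta\in a\}\cup\{(\check{\Gamma(1,\zeta)},p):p\in P,\ \zeta\in\mathrm{dom}\,p,\ p(\zeta)=1\},$$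
which is definable over $K$ from $a,\lambda$. Let $D$ be the set of $p\in P$ such that either $p\Vdash\varphi^!(\check\eta',\dot b,\check\lambda,\check s)$ for some $\eta'<\lambda$, or $p\Vdash\neg\exists\eta'<\check\lambda\ \varphi^!(\eta',\dot b,\check\lambda,\check s)$. It is dense: if $p$ has no extension forcing the negative statement, then $p$ forces the existential one, and some extension of $p$ decides a witness. By definability of forcing, $D$ is definable over $K$ from $a,\lambda,\vec s$, so $D\in H(\gamma)$. As $\gamma$ is good, pick $\beta<\gamma$ with $p=g{\restriction}\beta\in D\cap H(\gamma)$. Since $K[g]\models\varphi^!(\eta)$ and $\eta<\lambda$, the first alternative holds for $p$, and any $\eta'$ witnessing it satisfies $K[g]\models\varphi^!(\eta')$, so $\eta'=\eta$. Thus $\eta$ is the unique $\eta'<\lambda$ with $p\Vdash\varphi^!(\check\eta',\dot b,\check\lambda,\check s)$, and so it is definable over $K$ from $p,a,\lambda,\vec s$. Since $p\in H(\gamma)$, we get $\eta\in H(\gamma)\cap\lambda=\gamma$. Hence $\gamma\in C_b$.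

**Step R3** (one extension: keep $\alpha'$ and remove everything strictly between). *Let $\alpha<\lambda$, $q\in P$, $\mathrm{dom}\,q=\alpha$, $q=h(\eta)$. Let $\alpha'\in S_0\cup S_1$ be a limit point of $C$ with $\alpha'>\max(\alpha,\eta)$. Then there is $q'\in P$ extending $q$ with $\mathrm{dom}\,q'=\alpha'$ such that $\alpha'$ is good for $q'$, and no $\gamma\in C$ with $\alpha<\gamma<\alpha'$ is good for $q'$.*

*Set-up.* Work in $N_1$. From the cofinal $\omega$-sequence in $\alpha'$ coded by $e$ we obtain $\beta_0<\beta_1<\cdots$ in $C$, cofinal in $\alpha'$, with $\beta_0>\max(\alpha,\eta)$: always take the least element of $C$ above the previous $\beta$ (at the start, above $\max(\alpha,\eta)$) and above the next term of the sequence. It is below $\alpha'$ because $\alpha'$ is a limit point of $C$. Let $(\varphi_k)_{k<\omega}$ enumerate the formulas. For $n<\omega$ and $\beta<\lambda$ let $\mathcal D_n(\beta)$ be the set of dense $D\subseteq P$ in $K$ such that, for some $k\le n$ and $\vec s\in\beta^{<\omega}$, $D$ is the unique $x$ with $K\models\varphi_k(x,a,\lambda,\vec s)$. For fixed $n$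 only finitely many formulas occur, so $\mathcal D_n(\beta)$ is definable over $K$ from $a,\lambda,\beta$. By Replacement in $K$ it is a set in $K$, of $K$-cardinality at most $|\beta|+\omega<\lambda$.

Let $E_n(\beta)$ be the set of $p\in P$ that extend some element of each $D\in\mathcal D_n(\beta)$. It is dense: given $p\in P$, enumerate $\mathcal D_n(\beta)$ in $K$ in order type $<\lambda$, pass successively to the $<_a$-least extension in the next $D$, and take unions at limits and at the end; these are conditions because $P$ is ${<}\lambda$-closed in $K$.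

*The recursion.* Let $p_0=q\cup(0\text{ on }[\alpha,\beta_0))$. Given $p_n\in P$ with domain $\beta_n$, let $r_n$ be the $<_a$-least element of $E_n(\beta_n)$ extending $p_n$, and let $p_{n+1}=r_n\cup(0\text{ on }[\mathrm{dom}\,r_n,\beta_{n+1}))$. We need $\mathrm{dom}\,r_n<\beta_{n+1}$. By induction, $p_n,r_n\in H(\beta_n+1)$: first, $q=h(\eta)\in H(\beta_0)$ because $\eta<\beta_0$, and $p_0$ is definable over $K$ from $q,\beta_0$; next, $r_n$ is definable over $K$ from $a,\lambda,p_n,\beta_n$; and $p_{n+1}$ is definable from $r_n,\beta_{n+1}$. Hence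
$$\gamma\in C,\ \gamma>\beta_n\ \Longrightarrow\ r_n\in H(\gamma)\ \text{ and }\ \mathrm{dom}\,r_n\in H(\gamma)\cap\lambda=\gamma. \tag{4}$$
With $\gamma=\beta_{n+1}$ this says $\mathrm{dom}\,r_n<\beta_{n+1}$, so the recursion makes sense. As a recursion on $n$ it uses the satisfaction relation of $K$, and it is carried out in $N_1$. Let $q'=\bigcup_np_n\in N_1$. Its domain is $\sup_n\beta_n=\alpha'<\lambda$, so $q'\in P$ by R1.

*$\alpha'$ is good for $q'$.* We have $\alpha'\in C$ because $C$ is closed. Let $D\in H(\alpha')$ be dense in $P$, defined by $\varphi_k$ from $a,\lambda$ and $\vec s\in(\alpha')^{<\omega}$. For all large $n$ we have $k\le n$ and $\vec s\in\beta_n^{<\omega}$, so $D\in\mathcal D_n(\beta_n)$ and $r_n$ extends some $u\in D$. Here $u=q'{\restriction}\beta$ with $\beta\le\mathrm{dom}\,r_n<\alpha'$. By (4), $r_n\in H(\alpha')$, and $\beta\in\alpha'\subseteq H(\alpha')$, so $u=r_n{\restriction}\beta\in H(\alpha')$.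

*Intermediate points are not good.* Let $\gamma\in C$ with $\alpha<\gamma<\alpha'$. If $\gamma\le\beta_0$, then $q'$ is $0$ on $[\alpha,\gamma)$. If $\beta_n<\gamma\le\beta_{n+1}$, then $\mathrm{dom}\,r_n<\gamma$ by (4), and $q'$ is $0$ on $[\mathrm{dom}\,r_n,\gamma)$. In both cases $q'$ is $0$ on some $[\iota_0,\gamma)$ with $\iota_0<\gamma$, and the set (3) shows that $\gamma$ is not good for $q'$.

**Step R4** (building $g$). Work in $N_1$, making all choices least (for ordinals) or $<_a$-least. Let $\alpha_0=0$ and $g{\restriction}\alpha_0=\emptyset$. Given $g{\restriction}\alpha_i=h(\eta_i)\in P$, choose a limit point $\alpha_{i+1}$ of $C$ with $\alpha_{i+1}>\max(\alpha_i,\eta_i)$, in $S_1$ if $\alpha_i\in X$ and in $S_0$ otherwise. It exists because the limit points of $C$ form a club and $S_0,S_1$ are stationary in $V$. Apply R3 to get $g{\restriction}\alpha_{i+1}$. At limits $i<\lambda$ take $\alpha_i=\sup_{j<i}\alpha_j$, which is $<\lambda$, and $g{\restriction}\alpha_i=\bigcup_{j<i}g{\restriction}\alpha_j$; this union is in $N_1$, hence in $P$ by R1. Let $g:\lambda\to2$ be the union of all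 stages.

**Step R5** (reading off $C_b$). The sequence $(\alpha_i)_{i<\lambda}$ is strictly increasing, continuous and cofinal in $\lambda$, with $\alpha_i\in C$ for $i>0$. For successor $i$, $\alpha_i$ is good for $g$ by R3. For limit $i>0$ we have $H(\alpha_i)=\bigcup_{j<i}H(\alpha_{j+1})$; so a dense $D\in H(\alpha_i)$ is in some $H(\alpha_{j+1})$, and the goodness of $\alpha_{j+1}$ gives $\beta<\alpha_{j+1}<\alpha_i$ with $g{\restriction}\beta\in D\cap H(\alpha_{j+1})\subseteq H(\alpha_i)$. Thus $\alpha_i$ is good too. Since $0\notin C$ and the sequence is continuous, every other element of $C$ lies strictly between some $\alpha_i$ and $\alpha_{i+1}$, and it is not good by R3, because goodness of $\gamma$ depends only on $g{\restriction}\gamma$.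

All $g{\restriction}\beta$ with $\beta<\lambda$ are restrictions of elements of $P$, hence in $P$. By Lemma 6(ii), $K=\bigcup_{\alpha<\lambda}H(\alpha)$; so every dense $D\in K$ is in some $H(\alpha_{i+1})$, and it contains some $g{\restriction}\beta$ because $\alpha_{i+1}$ is good. So $g$ is $P$-generic over $K$. By R2, for $b=a\oplus g^{-1}\{1\}$,
$$C_b=\{\alpha_i:0<i<\lambda\}.$$
Its successive pairs are $(\alpha_i,\alpha_{i+1})$ with $0<i<\lambda$, and by construction $\alpha_{i+1}\in S_1$ if $\alpha_i\in X$ and $\alpha_{i+1}\in S_0$ if $\alpha_i\notin X$. Finally $a_0=((b)_0)_0\trianglelefteq b$. This proves Proposition 8. $\square$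

## 9. Many disjoint sets, other degree notions, and definability of $A$

The proof gives three stronger forms.

**Theorem 9 (many values).** (i) Let $\lambda$ be singular. For every regular $\mu$ with $\mathrm{cf}(\lambda)<\mu<\lambda$ there is a function in $L(\mathcal P(\lambda))$ from the Z-degrees to $\mu$ for which $\mu$ many values are each taken on every cone. (ii) Let $\lambda$ be regular. There is a family $\langle A_I:I\subseteq\lambda\rangle\in L(\mathcal P(\lambda))$ of $2^\lambda$ pairwise disjoint sets of Z-degrees, each meeting every cone.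

*Proof.* (i) The invariant $\iota$ is $\sim$-invariant, hence $\equiv_Z$-invariant, so it induces a function on degrees; S5 gives $\mu$ many values, each taken on every cone by (1).

(ii) By Solovay's theorem let $(T_j)_{j<\lambda}$ partition $\lambda$ into stationary sets, and let $X_I=\bigcup_{j\in I}T_j$. Let $A_I$ be the set of degrees of those $b$ such that for all large successive $\alpha<\alpha'$ in $C_b$: $\alpha\in X_I\Rightarrow\alpha'\in S_1$, and $\alpha\notin X_I\Rightarrow\alpha'\in S_0$. This depends only on a tail of $C_b$, so it is $\sim$-invariant. The parameters $S_0,S_1,(T_j)_{j<\lambda}$ are coded by one subset of $\lambda$, so the family is in $L(\mathcal P(\lambda))$. By Proposition 8 with $X=X_I$, each $A_I$ meets every cone. Suppose $[b]_Z\in A_I\cap A_J$ with $I\neq J$, and let $j\in I\,\triangle\,J$. By invariance $b$ satisfies both conditions. As $T_j$ is stationary and $C_b$ is club, there is a large $\alpha\in C_b\cap T_j$; it is in exactly one of $X_I,X_J$, so its successor in $C_b$ is in $S_0\cap S_1=\emptyset$, a contradiction. $\square$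

**Theorem 10 (other degree notions).** Let $\le_D$ be a preorder on $\mathcal P(\lambda)$ in $L(\mathcal P(\lambda))$ such that $a\trianglelefteq b\Rightarrow a\le_Db$ and $b\equiv_Db'\Rightarrow b\sim b'$. Then degree determinacy at $\lambda$ for $\le_D$ fails in $L(\mathcal P(\lambda))$.

*Proof.* The set $A$ built in Sections 6–8 is $\sim$-invariant, so it is closed under $\equiv_D$. For every $a$ there are $b\in A$ and $b'\notin A$ with $a\trianglelefteq b,b'$, so both $b$ and $b'$ are $\ge_D a$. The deduction of Theorem 1 from Theorem 2 applies with $\le_D$ for $\le_Z$. $\square$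

**Theorem 11 (complexity).** In both cases $A$ is $\Delta_1$-definable over $H(\lambda^+)$ from a parameter in $\mathcal P(\lambda)$.

*Proof.* Let $y_b$ be $\langle N^b_\rho:\rho<\mu\rangle$ in the singular case and $N^b_0$ in the regular case. By Lemma 6(ii) each $N^b_\rho$ with $\rho<\lambda$ is a transitive set of size $\lambda$, so $y_b\in H(\lambda^+)$, and $b\mapsto y_b$ is a total function on $\mathcal P(\lambda)$. Its graph is $\Sigma_1$ over $H(\lambda^+)$: $y=y_b$ iff there are an ordinal $\tau$, the hierarchy $\langle L_\eta[b]:\eta<\tau\rangle$ and the satisfaction relations of its levels, such that at least $\mu$ (respectively, at least one) of the $\eta$ with $\lambda<\eta<\tau$ are $b$-suitable, and $y$ lists the corresponding first $\mu$ levels (respectively, is the first such level). Suitability of $\eta$ is read off from the satisfaction relation of $L_\eta[b]$. Being such a hierarchy with such satisfaction relations is a $\Delta_1$ property, and witnesses exist in $H(\lambda^+)$.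

Whether $b\in A$ is a $\Delta_1$ property $\psi$ of $y_b$, $b$ and the parameter, which codes the $\lambda_i$, $\lambda_i^+$, $\ell^i_\delta$, respectively $S_1$. Indeed the hulls $H^b_{\rho,i}$, respectively $H_b(\alpha)$, come from the satisfaction relations of the models in $y_b$, and the remaining quantifiers range over ordinals below $\lambda$. So $b\in A$ iff $\exists y\,(y=y_b\wedge\psi)$ iff $\forall y\,(y=y_b\to\psi)$, which gives a $\Sigma_1$ and a $\Pi_1$ definition. $\square$
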